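# A dendroid that is not an arc and whose hyperspace suspension has exactly two orbits

## 1. Dendrites: two orbits force an arc

A *continuum* is a nonempty compact connected metric space; it is *degenerate* if it is a point. For a continuum $X$, let $\mathcal C(X)$ be the space of all subcontinua of $X$ with the Hausdorff metric, which is compact, and let $\mathcal F_1(X)=\{\{x\}:x\in X\}$.

**Definition.** The *hyperspace suspension* of $X$ is the quotient $\operatorname{HS}(X)=\mathcal C(X)/\mathcal F_1(X)$, in which $\mathcal F_1(X)$ is shrunk to a point. We call this point $F$.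

So a point of $\operatorname{HS}(X)$ is either $F$ or a nondegenerate subcontinuum, and we identify $\operatorname{HS}(X)\setminus\{F\}$ with the open set $\mathcal C(X)\setminus\mathcal F_1(X)$ of $\mathcal C(X)$. The sets $\{A:\operatorname{diam}A<\varepsilon\}/\mathcal F_1(X)$ form a neighborhood base at $F$. A map $f:X\to Y$ (maps are continuous throughout) induces $\operatorname{HS}(f)$, which sends $A$ to $f(A)$ if $f(A)$ is nondegenerate and to $F$ otherwise; and $F$ goes to $F$.

**Definition.** A space $Z$ is *$\frac12$-homogeneous* if the group of homeomorphisms of $Z$ onto itself has exactly two orbits in $Z$.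

For example, the interval $I=[0,1]$ is $\frac12$-homogeneous (end points, interior points), and so is the closed disk (boundary, interior).

**Definition.** A *dendroid* is an arcwise connected, hereditarily unicoherent continuum; the second condition says that any two subcontinua with a common point have connected intersection. A *dendrite* is a locally connected continuum that contains no simple closed curve.

Every dendrite is a dendroid, and a locally connected dendroid is a dendrite, since a simple closed curve is not unicoherent. The *harmonic fan*, which is the cone over $\{0\}\cup\{1/n:n\ge1\}$, is a dendroid that is not a dendrite. Arcs $[x,y]$ in a dendroid are unique.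

The question, numbered (7.6) in the paper at https://www.impan.pl/shop/publication/transaction/download/product/87319, is this: if $X$ is a dendroid and $\operatorname{HS}(X)$ is $\frac12$-homogeneous, is $X$ an arc?

Two examples by hand. First let $X=I$. A subcontinuum $[a,b]$ has midpoint $m$ and length $\ell$, and $\mathcal C(I)$ is the triangle $\{(m,\ell):0\le\ell\le1,\ |2m-1|\le1-\ell\}$ with $\mathcal F_1(I)$ its base $\ell=0$. The map $(m,\ell)\mapsto(\ell(2m-1),\ell)$ shrinks the base to the origin, is injective elsewhere, and has image $\{(x,\ell):0\le\ell\le1,\ |x|\le\ell(1-\ell)\}$. This set is convex with nonempty interior, because $\ell(1-\ell)$ is concave. So $\operatorname{HS}(I)$ is a closed disk, and it is $\frac12$-homogeneous, with $F$ on the boundary circle.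

Next let $X$ be a *simple triod*: three arcs with a common end point, the *vertex*, and otherwise disjoint. Give each leg length 1. A subcontinuum that contains the vertex is described by three lengths in $[0,1]^3$. If all three are in $(0,1)$, then nearby subcontinua also contain the vertex, and the point has a neighborhood homeomorphic to $\mathbb R^3$. A subcontinuum $[s,t]$ inside one leg with $0<s<t<1$ (parameter $0$ at the vertex) has a neighborhood homeomorphic to $\mathbb R^2$, and $[s,1]$ with $0<s<1$ has a neighborhood homeomorphic to a closed half-plane, on the edge. These are three different local types, so there are at least three orbits. The trouble comes from arcs without branching.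

For a dendroid $X$ let $R(X)$ be the set of its *ramification points*, the vertices of simple triods contained in $X$; for an arc $L$ let $i(L)$ be $L$ without its end points. A *free arc* in $Y$ is an arc $L$ such that $i(L)$ is open in $Y$. I will use the following known result as a black box.

**Fact (K).** If $X$ is a dendroid and there is an arc $L\subset X$ with $i(L)\cap R(X)=\emptyset$, then $\operatorname{HS}(X)$ is $\frac12$-homogeneous if and only if $X$ is an arc.

If $L$ is a free arc, then $i(L)$ contains no ramification point: a triod with vertex in the open set $i(L)$ could be shrunk to a triod inside $L$, but subcontinua of an arc are points or arcs. So only dendroids without free arcs remain. Such dendrites exist: in Ważewski's universal dendrite the ramification points are dense in every arc.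

Let us settle dendrites. Recall the textbook facts: subcontinua of a dendrite are dendrites, hence arcwise connected; any two of them that meet have connected intersection; dendrites are ARs (absolute retracts), hence contractible. An *end point* of a dendrite is a point with arbitrarily small open neighborhoods whose boundary is one point. The end points are exactly the non-cut points, and a nondegenerate continuum has at least two non-cut points. Furthermore:

An *order arc* from $A$ to $B$, for continua $A\subset B$, is a path $\sigma:I\to\mathcal C(B)$ with $\sigma(0)=A$, $\sigma(1)=B$ and $\sigma(s)\subset\sigma(t)$ for $s\le t$. Order arcs always exist; in $I$, $t\mapsto[0,t]$ is one from $\{0\}$ to $I$.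

The Hilbert cube is $Q=I^\infty$. Two maps into a metric space are *$\varepsilon$-close* if their sup-distance is at most $\varepsilon$. A closed set $A$ in a compact metric space $Y$ is a *Z-set* if for every $\varepsilon>0$ there is a map $Y\to Y\setminus A$ that is $\varepsilon$-close to $\mathrm{id}$. The face $\{x_1=0\}$ of $Q$ is a Z-set (replace $x_1$ by $\max(x_1,\varepsilon)$). The wall $\{x_1=\frac12\}$ is not: a map close to $\mathrm{id}$ that avoids it would have a connected image with points on both sides.

The published facts needed now:

- **(Q1)** $Q$ is homogeneous (Keller 1931). Points of $Q$ are Z-sets, and a union of two Z-sets is a Z-set.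
- **(Q2)** $\mathcal C(D)\cong Q$ for each nondegenerate Peano continuum (locally connected continuum) $D$ without free arcs (Curtis–Schori, Fund. Math. 101 (1978)).
- **(Q3)** Peano continua admit convex metrics (Bing, Moise): any two points are joined by an arc isometric to an interval. The path metric of a tree is an example.
- **(Q4)** Z-sets $A,B\subset Q$ have the same shape if and only if $Q\setminus A\cong Q\setminus B$ (Chapman, Fund. Math. 76 (1972)).

About shape we need only that a contractible compactum has *trivial shape*, the shape of a point, and that a compactum of trivial shape is connected.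

From here on, when $D$ is a dendrite, fix a convex metric $d$ on it. Arcs in $D$ are unique, so each arc $[x,y]$ is isometric to an interval of length $d(x,y)$. For a continuum $A\subset D$ put $N_\varepsilon(A)=\{x:d(x,A)\le\varepsilon\}$. This is a continuum, since each of its points is joined to $A$ inside it by a geodesic. The map $A\mapsto N_\varepsilon(A)$ is $\varepsilon$-close to $\mathrm{id}$. It is also 1-Lipschitz: let the Hausdorff distance of $A,A'$ be at most $\eta$, and let $d(x,a)\le\varepsilon$ with $a\in A$; choose $a'\in A'$ with $d(a,a')\le\eta$. Then $d(x,a')\le\varepsilon+\eta$, so the geodesic $[a',x]$ contains a point $y$ with $d(y,a')\le\varepsilon$ and $d(x,y)\le\eta$. Thus $x$ is within $\eta$ of $N_\varepsilon(A')$, and the situation is symmetric.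

**Lemma 1.** If $D$ is a nondegenerate dendrite without free arcs, then $\operatorname{HS}(D)\cong Q$.

**Proof.** By (Q2), $\mathcal C(D)\cong Q$. The closed set $\mathcal F_1(D)$ is a Z-set in $\mathcal C(D)$: the map $A\mapsto N_\varepsilon(A)$ is $\varepsilon$-close to $\mathrm{id}$, and $N_\varepsilon(A)$ is nondegenerate because $D$ has no isolated points. Also $\mathcal F_1(D)\cong D$ is contractible, so it has the shape of a point. Points of $Q$ are Z-sets, so (Q4) gives $\mathcal C(D)\setminus\mathcal F_1(D)\cong Q\setminus\{pt\}$. The one-point compactification of the left side is $\operatorname{HS}(D)$, that of the right side is $Q$. $\square$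

**The dendrite case.** *If $X$ is a dendrite and $\operatorname{HS}(X)$ is $\frac12$-homogeneous, then $X$ is an arc.*

**Proof.** Suppose $X$ is not an arc. It is nondegenerate, since otherwise $\operatorname{HS}(X)$ is a point. By (K), every arc $L\subset X$ has $i(L)\cap R(X)\ne\emptyset$, so $X$ has no free arcs. By Lemma 1, $\operatorname{HS}(X)\cong Q$, which has one orbit. Contradiction. $\square$

What changes in general? Local connectedness was used once, in (Q2), to get a space that is too homogeneous. Without it $\operatorname{HS}(X)$ will turn out to have points of two local kinds, and the question becomes whether these two kinds can be the two orbits.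

## 2. Connectedness im kleinen at $F$, at $X$, and near $F$

**Definition.** $Y$ is *connected im kleinen (cik)* at $y$ if every neighborhood of $y$ contains a connected neighborhood (not necessarily open) of $y$.

The harmonic fan is cik at its vertex. It is not cik at any other point of the limit leg, because small neighborhoods there split into pieces of the individual legs. A space that is cik at every point is locally connected. Homeomorphisms preserve the set of cik points.

**Definition.** $X$ has a *strong center* if there are nonempty open $U,W\subset X$ and $c\in X$ such that every subcontinuum meeting both $U$ and $W$ contains $c$.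

The arc $I$ has one: take $U=[0,\frac13)$, $W=(\frac23,1]$, $c=\frac12$.

**Theorem 3.** Let $X$ be a dendroid, not an arc, with $\operatorname{HS}(X)$ $\frac12$-homogeneous. Then:

(a) $X$ is not locally connected, and $i(L)\cap R(X)\ne\emptyset$ for every arc $L\subset X$.

(b) The two orbits are the set of points at which $\operatorname{HS}(X)$ is cik and its complement $N$. The points $F$ and $X$ lie in the first orbit, and $X\in\overline N$.

(c) $X$ has no strong center.

So the answer to the question is "yes" for dendrites and for dendroids with a strong center.

**Step 1: part (a).** This is the dendrite case again. $X$ is nondegenerate, and (K) gives $i(L)\cap R(X)\neq\emptyset$ for every arc $L$. If $X$ were locally connected it would be a dendrite, hence an arc by Section 1.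

**Step 2: the points $F$ and $X$ are cik.** We use order arcs to join nearby points. If $\operatorname{diam}A<\varepsilon$ and $a\in A$, an order arc from $\{a\}$ to $A$ joins $F$ to $A$ through continua of diameter less than $\varepsilon$. So the basic neighborhoods of $F$ are connected. For any $A$, an order arc from $A$ to $X$ consists of continua $E$ with $A\subset E\subset X$, whose Hausdorff distance to $X$ is at most that of $A$. So the small balls about $X$ in $\mathcal C(X)$ are connected, and since $X$ is nondegenerate, they miss $\mathcal F_1(X)$ when small enough.

**Step 3: there are non-cik points arbitrarily close to $F$.** We build them from a point of $X$ at which $X$ is not cik. By (a) there is such a point $x_0$: some open $O'\ni x_0$ contains no connected neighborhood of $x_0$. Choose an open $O$ with $x_0\in O\subset\overline O\subset O'$. The component $K$ of $\overline O$ containing $x_0$ is not a neighborhood of $x_0$; in particular $O\ne X$. Choose $x_n\to x_0$ with $x_n\in O\setminus K$, and let $K_n\ne K$ be the component of $\overline O$ containing $x_n$. By boundary bumping, $K_n$ meets $\operatorname{Fr}O$.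

Let $\eta>0$ be so small that the closed $2\eta$-ball about $x_0$ lies in $O$. For large $n$ we have $d(x_n,x_0)<\eta$, and $K_n$ contains a point at distance more than $2\eta$ from $x_0$; so $\operatorname{diam}K_n\ge2\eta-d(x_n,x_0)>\eta$. The diameter is continuous along an order arc from $\{x_n\}$ to $K_n$, so this order arc contains a continuum $B_n$ with $x_n\in B_n\subset K_n$ and $\operatorname{diam}B_n=\eta$. It lies in the closed $2\eta$-ball about $x_0$, hence in $O$. Pass to a subsequence with $B_n\to A$. Then $A$ is a continuum, $x_0\in A$, $\operatorname{diam}A=\eta$, and $A$ lies in the closed $2\eta$-ball. Hence $A\subset K\cap O$.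

Suppose $\operatorname{HS}(X)$ were cik at $A$. The set $\{E\text{ nondegenerate}:E\subset O\}$ is open in $\operatorname{HS}(X)$ and contains $A$, so it contains a connected neighborhood $\mathcal N$ of $A$, and $\mathcal N$ contains some $B_n$. The union $\bigcup\mathcal N$ is connected: if $\bigcup\mathcal N=P\cup R$ is a separation, every $E\in\mathcal N$, being connected, lies in exactly one of $P,R$, so $\{E\in\mathcal N:E\cap P\neq\emptyset\}$ and $\{E\in\mathcal N:E\cap R\ne\emptyset\}$ are disjoint nonempty sets covering $\mathcal N$; they are open in $\mathcal N$ because meeting an open set is an open condition. This contradicts the connectedness of $\mathcal N$. So $\bigcup\mathcal N$ is a connected subset of $\overline O$ that contains $A\subset K$ and $B_n\subset K_n$. But $K\ne K_n$ are components of $\overline O$. Contradiction. Hence $A\in N$. Since $\eta$ was arbitrarily small, $F\in\overline N$, and in particular $N\ne\emptyset$.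

**Step 4: part (b).** Here we identify the orbits. $N$ and its complement are invariant, both nonempty (the complement contains $F$), so they are the two orbits. By Step 2, $F$ and $X$ lie in the complement of $N$. The set $\overline N$ is invariant and contains $F$, so it contains the orbit of $F$, which contains $X$.

**Step 5: part (c).** We show that a strong center keeps $N$ away from $X$. Suppose $U,W,c$ witness a strong center. The set $\mathcal W$ of nondegenerate $A\in\mathcal C(X)$ that meet both $U$ and $W$ is an open neighborhood of $X$ in $\operatorname{HS}(X)$, and all its members contain $c$. Let $A\in\mathcal W$ and let $\mathcal B\subset\mathcal W$ be a ball about $A$ in the Hausdorff metric. For $B\in\mathcal B$, the set $A\cup B$ is a continuum because $c\in A\cap B$. If $A\subset E\subset A\cup B$ or $B\subset E\subset A\cup B$, then the Hausdorff distance from $E$ to $A$ is at most that from $B$ to $A$: each point of $E$ lies in $A$ or in $B$, and each point of $A$ lies in $E$ or is that close to $B\subset E$. So the order arcs from $A$ to $A\cup B$ and from $B$ to $A\cup B$ stay in $\mathcal B$ and join $A$ to $B$. Hence $\mathcal B$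 is connected. So $\operatorname{HS}(X)$ is cik at every $A\in\mathcal W$, and $\mathcal W\cap N=\emptyset$. This contradicts $X\in\overline N$. $\square$

## 3. The fan of dendrites has at least three orbits

Theorem 3(a) asks for a dendroid without free arcs that is not locally connected. The first thing to try is a Cantor fan whose legs are dendrites. Let $V$ be a nondegenerate dendrite without free arcs, $v$ an end point of $V$, $C$ the Cantor set, and
$$Y=(V\times C)/(\{v\}\times C),\qquad *=\text{the image of }\{v\}\times C .$$

This is a dendroid. It is compact metric, and arcwise connected since each slice $V_c$, the image of $V\times\{c\}$, contains $*$. For unicoherence, first let $A\ni *$ be a subcontinuum and $a\in A\cap V_c$, $a\ne *$; then $[*,a]\subset A$. Otherwise some $(y,c)\in[*,a]$ with $y\ne v$ is not in $A$, and there is a clopen $C'\ni c$ with $(\{y\}\times C')\cap A=\emptyset$. Let $S$ be the component of $V\setminus\{y\}$ that contains the first coordinate of $a$. Then $v\notin S$, $S$ is open, and $S\cup\{y\}$ is closed. So $(S\times C')\cap A$ is open and closed in $A$, contains $a$ and misses $*$, a contradiction.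

Now let $A,B$ be subcontinua of $Y$ with a common point. If both contain $*$, then $A\cap B$ contains $[*,x]$ for each of its points $x$, so it is connected. If $A$ misses $*$, then $A$ lies in one slice $V_c$, because $Y\setminus\{*\}\cong(V\setminus\{v\})\times C$. The set $B\cap V_c$ is a continuum: if $*\in B$ it is a closed union of arcs from $*$, and otherwise $B\subset V_c$. So $A\cap B=A\cap(B\cap V_c)$ is connected, being an intersection of two subcontinua of a dendrite.

But split $C$ into nonempty clopen sets $C_1,C_2$ and put $U=(V\setminus\{v\})\times C_1$, $W=(V\setminus\{v\})\times C_2$. These are open, disjoint, and their union is $Y\setminus\{*\}$. So every continuum that meets both contains $*$: the fan has a strong center. It is not an arc, because it contains $V$, which has no free arcs. By Theorem 3(c), $\operatorname{HS}(Y)$ is not $\frac12$-homogeneous.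

It is instructive to see which orbits are unequal. $Y$ is not locally connected (at $(y,c)$, $y\ne v$, a small connected set lies in a slice, which has empty interior). So Steps 2, 3 and 5 of the proof above apply: $F$ and $Y$ are cik points, $F$ is a limit of non-cik points, and $Y$ is not. Thus $F$, $Y$ and the points of $N$ lie in at least three orbits. All the branching that causes the failure of local connectedness is concentrated at one point, and every continuum that nearly fills $Y$ must contain it.

So we want a space with continua that nearly fill it and miss the center.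

## 4. A stem at each stage: the dendroid $X$

The fan is what we get if we repeatedly glue two copies of the previous dendrite at $v$ and fold. We change one thing: the two copies are glued to the far end of a new *stem*, and the bonding map collapses the stem.

**Definition.** Let $V$ be a nondegenerate dendrite, $v$ an end point of $V$, and $b\in V\setminus\{v\}$. Put $D_1=V$ and
$$D_{k+1}=\bigl(V\sqcup D_k\times\{1,2\}\bigr)\big/\bigl(b\sim(v,1)\sim(v,2)\bigr),\qquad f_k(V)=\{v\},\quad f_k(x,i)=x, \tag{1}$$
with $f_k:D_{k+1}\to D_k$; the base point $v$ of $D_{k+1}$ is $v\in V$. Let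
$$\varprojlim(D_k,f_k)\ \text{have base point}\ p=(v,v,\dots)\ \text{and projections}\ \pi_k\ \text{to}\ D_k .$$
We write $X$ for this limit when $V$ has no free arcs. For $(V,v,b)=(I,0,1)$ we write $T_k,f_k^T,T,o$ instead of $D_k,f_k,\varprojlim D_k,p$.

So $T_1=I$, and $T_2$ is the letter Y with the base point at the foot of its stem; $f_1^T$ collapses the stem to $0$ and folds the two prongs onto $I$. The $T_k$ are finite binary trees. The space $T$ will serve as a model.

Here is why the stem helps. Let $S_k=\{x\in X:x_{j+1}=(x_j,1)\text{ for all }j\ge k\}$. This is a copy of $D_k$ that misses $p$, since if $x_k=v$, then $x_{k+1}=(v,1)=b\ne v$. But $\pi_k(S_k)=D_k=\pi_k(X)$, so $S_k\to X$ in the Hausdorff metric. There are indeed continua that nearly fill $X$ and miss the center.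

**Theorem 1.** There is a dendroid $X$, not an arc, such that $\operatorname{HS}(X)$ has exactly two orbits.

**Theorem 2.** There are $2^{\aleph_0}$ pairwise non-homeomorphic dendroids $X$, all smooth and none an arc, whose hyperspace suspensions are all homeomorphic to one and the same $\frac12$-homogeneous space $T\times Q$.

So the answer to Question (7.6) is no, even for smooth dendroids (defined in Section 10). Theorem 3 guided us but is not used in the proofs. We now check the properties of the limit; in the next four steps $V$ is any nondegenerate dendrite, so they apply to $T$ as well.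

**Step 1: the $D_k$.** This step collects what the finite stages provide. Each $D_{k+1}$ is a one-point union of three dendrites, hence a dendrite. A small neighborhood of $v$ in $V$ with one-point boundary and closure missing $b$ is also one in $D_{k+1}$, so $v$ is an end point of $D_{k+1}$. If $V$ has no free arcs, neither has any $D_k$: an open arc that is open in $D_{k+1}$ would, after removing $b$, contain an open arc lying in one of the open sets $V\setminus\{b\}$, $(D_k\setminus\{v\})\times\{i\}$ and open there; so $V$ or $D_k$ would have a free arc. Note also
$$f_k^{-1}(v)=V,\qquad f_k^{-1}(D_k\setminus\{v\})=(D_k\setminus\{v\})\times\{1,2\}. \tag{2}$$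

**Step 2: hereditary unicoherence.** We reduce it to the $D_k$. The limit is a continuum. Let $A,B$ be subcontinua with a common point. Since $A=\varprojlim\pi_k(A)$ and $B=\varprojlim\pi_k(B)$, a thread lies in both exactly if its $k$-th coordinate lies in $\pi_k(A)\cap\pi_k(B)$ for all $k$; that is, $A\cap B=\varprojlim(\pi_k(A)\cap\pi_k(B))$. These sets are nonempty, and they are continua because $D_k$ is a dendrite. An inverse limit of continua is a continuum, so $A\cap B$ is connected.

**Step 3: arcs from $p$.** We show that each $x\ne p$ is joined to $p$ by an arc $[p,x]$, and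
$$\pi_k([p,x])=[v,x_k]\quad\text{for all }k. \tag{3}$$
If $x_k\ne v$, then $x_{k+1}=(x_k,i)$ for some $i$, and $[v,x_{k+1}]=[v,b]\cup[(v,i),(x_k,i)]$. So $f_k$ maps this arc monotonically onto $[v,x_k]$: it collapses $[v,b]$ to $v$ and is injective on the rest. It takes end points to the corresponding end points, and $x_{k+1}\neq v$. Choose $k_0$ with $x_{k_0}\ne v$; then $x_k\neq v$ for all $k\ge k_0$. Let $J=\varprojlim_{k\ge k_0}[v,x_k]$, a continuum in the limit space; it is nondegenerate since the bonding maps are onto. Order $[v,x_k]$ from $v$ to $x_k$; the bonding maps are nondecreasing. Let $y,z\in J$ and $y_k<z_k$ for some $k$. Then $y_j<z_j$ for $j\ge k$ (if $y_j\ge z_j$, apply the bonding map to get $y_k\ge z_k$) and $y_j\le z_j$ for $k_0\le j<k$. So "$y<z$ if and only if $y_k<z_k$ for some $k$" is a linear order on $J$ with first element $p$ and last element $x$. The sets $\{y:y<z\}=\bigcup_k\{y:y_k<z_k\}$ and $\{y:y>z\}$ are open in $J$. Hence each $z\in J\setminus\{p,x\}$ is a cut point of $J$. A nondegenerate metric continuum with at most two non-cut points is an arc, with these points as its end points, so $J$ is an arc from $p$ to $x$.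

For $k\ge k_0$, (3) holds since the bonding maps of $J$ are onto. For smaller $k$ use that $f_k([v,x_{k+1}])=[v,x_k]$ always: this was shown for $x_k\ne v$, and if $x_k=v$, then $x_{k+1}\in V$ and $[v,x_{k+1}]\subset V$ is collapsed to $v$.

Any two points are joined by an arc inside the union of their arcs to $p$. So the limit is a dendroid.

**Step 4: local product structure.** Away from $p$ the limit is a product with a Cantor set. Let $L_k=\{x:x_k\ne v\}$. It is open, $L_k\subset L_{k+1}$, and $\bigcup_kL_k$ is the complement of $p$. For $x\in L_k$ and $j\ge k$ there is by (2) a unique $i_j\in\{1,2\}$ with $x_{j+1}=(x_j,i_j)$, and it depends continuously on $x$. So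
$$L_k\cong(D_k\setminus\{v\})\times C_k,\quad x\mapsto(x_k,(i_j)_{j\ge k}),\qquad C_k=\{1,2\}^{\{k,k+1,\dots\}}, \tag{4}$$
where $C_k$ is a Cantor set. The inverse is given by $x_{j+1}=(x_j,i_j)$ for $j\ge k$ and by the bonding maps below $k$.

**Step 5: $X$ is not an arc.** Let $V$ have no free arcs. The map $y\mapsto(y,(y,1),((y,1),1),\dots)$ embeds $D_1=V$ in $X$. It suffices that $V$ contains a simple triod. Take an arc $L\subset V$. Since $i(L)$ is not open in $V$, some $x\in i(L)$ is a limit of points $y_n\notin L$. Let $\rho$ be the first-point retraction of $V$ onto $L$ (the arc from $y$ to $L$ meets $L$ first at $\rho(y)$). Then $\rho(y_n)\to x$, so $\rho(y_n)\in i(L)$ for large $n$, and $L\cup[\rho(y_n),y_n]$ is a simple triod.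

## 5. The model $T\times Q$ and its two orbits

The plan is to show $\operatorname{HS}(X)\cong T\times Q$. First we check that this would be enough. The claim is that $T\times Q$ has exactly the orbits $\{o\}\times Q$ and $(T\setminus\{o\})\times Q$. We need one more fact about $Q$, which will be used again.

- **(Q5)** (Anderson, Barit; van Mill, *Infinite-Dimensional Topology*, Ch. 6.) A homeomorphism between Z-sets of $Q$ extends to a homeomorphism of $Q$. For each $\varepsilon>0$ there is $\delta>0$ such that if $a,a':A\to Q$ are $\delta$-close embeddings of a compactum $A$ onto Z-sets, then $ga=a'$ for some homeomorphism $g$ of $Q$ that is $\varepsilon$-close to $\mathrm{id}$.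
- **(Q6)** $K\times Q\cong Q$ for each finite tree $K$ (West 1970).

**Step 1: at least two orbits.** We separate the two sets by the property cik. Let $B_k=T\setminus L_k=\pi_k^{-1}(v)$. It contains the open set $\pi_{k+1}^{-1}([0,1))\ni o$, where $[0,1)$ is the half-open stem of $T_{k+1}$; so $B_k$ is a neighborhood of $o$. It is connected, because for $x\in B_k$ the arc $[o,x]$ lies in $B_k$: by (3), $\pi_k([o,x])=[v,x_k]=\{v\}$. The $B_k$ are compact and decreasing with intersection $\{o\}$, so they form a neighborhood base at $o$. Hence $T\times Q$ is cik at each $(o,t)$. It is not cik at $(x,t)$ with $x\in L_k$: by (4), a connected subset of the open set $L_k\times Q$ lies in a slice $(T_k\setminus\{v\})\times\{c\}\times Q$, which has empty interior because $C_k$ has no isolated points.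

**Step 2: $\{o\}\times Q$ lies in one orbit.** This is the homogeneity of $Q$.

**Step 3: changing the Cantor coordinate.** Take two points of $(T\setminus\{o\})\times Q$. Choose $k$ such that both lie in $L_k\times Q$, and write them $(y,c,t)$, $(y',c',t')$ in $(T_k\setminus\{v\})\times C_k\times Q$. This step finds a homeomorphism that carries $c$ to $c'$, by interchanging branches. For $j\ge k$ let $\theta_j$ be the permutation of $\{1,2\}$ with $\theta_j(c_j)=c'_j$. Let $\Theta_n=\mathrm{id}_{T_n}$ for $n\le k$, and for $n\ge k$ let
$$\Theta_{n+1}|_I=\mathrm{id},\qquad\Theta_{n+1}(x,i)=(\Theta_n(x),\theta_n(i)).$$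
By induction these are well-defined homeomorphisms that fix $v$: at the gluing point, $\Theta_{n+1}(v,i)=(v,\theta_n(i))\sim1\in I$. Also $f_n^T\Theta_{n+1}=\Theta_nf_n^T$ for all $n$: on the stem both sides are $v$, and on $(x,i)$ both are $\Theta_n(x)$; for $n<k$ all $\Theta$'s involved are identities. So they induce a homeomorphism $\Theta$ of $T$. If $x=(y,c)$ in the coordinates (4), then $\Theta(x)_k=y$ and $\Theta(x)_{j+1}=(\Theta(x)_j,\theta_j(c_j))$ for $j\ge k$, so $\Theta(y,c)=(y,c')$. The homeomorphism $\Theta\times\mathrm{id}_Q$ reduces us to $c=c'$.

**Step 4: moving within a slice.** It remains to carry $(y,c,t)$ to $(y',c,t')$. The set $M=(T_k\setminus\{v\})\times Q$ is connected, as $v$ is an end point of $T_k$, and open in $T_k\times Q\cong Q$ (Q6). We show that any two points of $M$ are exchanged by a homeomorphism of $M$ with compact support. Let $z\in M$. By the homogeneity of $Q$ choose a homeomorphism $T_k\times Q\cong Q$ that moves $z$ to $(0,0,\dots)$. So $z$ has arbitrarily small closed neighborhoods $B\subset M$ corresponding to $[0,\varepsilon]^n\times\prod_{i>n}I$ with $\varepsilon<1$. Then $B\cong Q$. The set $\operatorname{Fr}B=\bigcup_{i\le n}\{x\in B:x_i=\varepsilon\}$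 is a finite union of Z-sets of $B$ (push the $i$-th coordinate below $\varepsilon$), hence a Z-set in $B$, and $z\notin\operatorname{Fr}B$. If $z'\in B\setminus\operatorname{Fr}B$, then $\operatorname{Fr}B\cup\{z\}$ and $\operatorname{Fr}B\cup\{z'\}$ are Z-sets of $B$. By (Q5) there is a homeomorphism of $B$ that fixes $\operatorname{Fr}B$ pointwise and takes $z$ to $z'$. Extend it by the identity to $M$. So the orbits of $M$ under compactly supported homeomorphisms are open, and since $M$ is connected there is only one.

Thus some compactly supported homeomorphism $g$ of $M$ has $g(y,t)=(y',t')$. The homeomorphism $g\times\mathrm{id}_{C_k}$ of $L_k\times Q\cong M\times C_k$ has compact support, and $L_k\times Q$ is open in $T\times Q$, so it extends by the identity to a homeomorphism of $T\times Q$ that carries $(y,c,t)$ to $(y',c,t')$. $\square$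

## 6. Subcontinua through an end point: a Z-set copy of $Q$

The space $\operatorname{HS}(X)$ will be the inverse limit of $\operatorname{HS}(D_k)\cong Q$ with bonding maps $\operatorname{HS}(f_k)$, and $T\times Q$ is the inverse limit of $T_k\times Q\cong Q$ with maps $f^T_k\times\mathrm{id}$.

**Definition.** A surjection of compacta is *CE* if its point inverses have trivial shape (for example, if they are contractible).

The projection $Q\times I\to Q$ is CE; the fold $[-1,1]\to[0,1]$, $s\mapsto|s|$, is not.

- **(Q7)** A CE map between copies of $Q$ is a uniform limit of homeomorphisms (Chapman's CE approximation theorem; *Lectures on Hilbert Cube Manifolds*, CBMS 28).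

The sensible first attempt is to replace the bonding maps by nearby homeomorphisms with (Q7). It stops at once: if $B\subset D_k$ is nondegenerate and $v\notin B$, its preimage under $\operatorname{HS}(f_k)$ consists of the two points $B\times\{1\}$ and $B\times\{2\}$. So the map is not CE. But the only disconnected fibers are those two-point fibers, over continua missing $v$. The two sheets come together over the set $Z_k$ of continua containing $v$. So we should unfold: factor $\operatorname{HS}(f_k)$ through the union of two copies of $\operatorname{HS}(D_k)$ glued along $Z_k$, and hope that the first factor is CE. The same is true of $f_k^T\times\mathrm{id}$, with $\{v\}\times Q$ in the role of $Z_k$. To compare the two sequences we need to know how $Z_k$ sits in $\operatorname{HS}(D_k)$. For this let $D$ be a nondegenerate dendrite without free arcs, $v$ an end point, $d$ a convex metric, and $\mathcal C(v,D)=\{A\in\mathcal C(D):v\in A\}$.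

- **(Q8)** (Toruńczyk, Fund. Math. 106 (1980).) A compact AR $Y$ is homeomorphic to $Q$ if, for every $n$, any two maps $I^n\to Y$ can be approximated by maps with disjoint images.

For this it suffices that for each $\varepsilon>0$ there are maps $\varphi,\psi:Y\to Y$, $\varepsilon$-close to $\mathrm{id}$, with $\varphi(Y)\cap\psi(Y)=\emptyset$: compose the given maps with $\varphi$ and $\psi$.

**Lemma 2.** $\mathcal C(v,D)\cong Q$.

**Proof.** **Step 1: $\mathcal C(v,D)$ is an AR.** We show it is a retract of $\mathcal C(D)\cong Q$. The map $x\mapsto[v,x]\in\mathcal C(D)$ is 1-Lipschitz: let $m$ be the last common point of $[v,x]$ and $[v,y]$; then $[v,y]\setminus[v,x]\subset[m,y]\subset[x,y]$, so each point of $[v,y]$ is within $d(m,y)\le d(x,y)$ of $[v,x]$, and symmetrically. So $r(A)=\bigcup_{a\in A}[v,a]$ is a continuum containing $v$ that depends continuously on $A$. If $v\in A$, then $r(A)=A$, because $A$ is arcwise connected. Hence $r$ is a retraction of $\mathcal C(D)$ onto $\mathcal C(v,D)$.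

**Step 2: two maps with disjoint images.** One map will make continua fat, the other thin. Given $\varepsilon>0$, take a finite set $\{a_i\}$, not just $\{v\}$, such that every point of $D$ is at distance less than $\varepsilon$ from some $a_i$, and let $K=\bigcup_i[v,a_i]$, a finite tree. Let $\rho:D\to K$ be the first-point retraction. It is 1-Lipschitz: if $\rho(x)\ne\rho(y)$, then the arc $[x,y]$ contains $[\rho(x),\rho(y)]$. It moves points less than $\varepsilon$: if $d(x,a_i)<\varepsilon$, then $\rho(x)\in[x,a_i]$ since $a_i\in K$. Put $\varphi(A)=N_\varepsilon(A)$ and $\psi(A)=\rho(A)$; the latter contains $\rho(v)=v$. Both are maps of $\mathcal C(v,D)$ to itself, $\varepsilon$-close to $\mathrm{id}$. The set $\varphi(A)$ has nonempty interior in $D$. But $\psi(A')\subset K$, and $K$ has empty interior: if $G\ne\emptyset$ is open in $D$ and $G\subset K$, then $G$ is infinite (no isolated points), so it contains a nonvertex of $K$; since $G$ meets the interior of that edge in a set that is open in $G$, hence in $D$, an open subinterval of the edge is open in $D$. That gives a free arc, a contradiction. So the images of $\varphi$ and $\psi$ are disjoint,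 and (Q8) applies. $\square$

Let $H=\operatorname{HS}(D)$, let $\kappa:\mathcal C(D)\to H$ be the quotient map, and let $Z=\kappa(\mathcal C(v,D))$. The only degenerate element of $\mathcal C(v,D)$ is $\{v\}$, which goes to $F$; so $\kappa$ is injective on $\mathcal C(v,D)$, and $Z\cong Q$.

**Lemma 3.** $Z$ is a Z-set in $H$.

**Proof.** We first push $H$ off $F$ and then push continua off $v$. Fix a metric on $H$ and $\varepsilon>0$. By uniform continuity of $\kappa$ choose $\delta>0$ such that $\delta$-close continua have $\frac\varepsilon2$-close images. Since $H\cong Q$ (Lemma 1) and points of $Q$ are Z-sets, there is a map $\alpha:H\to H\setminus\{F\}$ that is $\frac\varepsilon2$-close to $\mathrm{id}$. Then $\alpha(H)\subset\mathcal C(D)\setminus\mathcal F_1(D)$ is compact, so its members have diameter at least some $\lambda>0$. As $v$ is an end point, there is an open $O\ni v$ with one-point boundary $\{x\}$ and $\operatorname{diam}\overline O<\min(\delta,\lambda)$. Let $\rho:D\to D\setminus O$ send $\overline O=O\cup\{x\}$ to $x$ and fix $D\setminus O$. It is continuous, since the closed sets $\overline O$ and $D\setminus O$ meet only in $x$, and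 it moves points less than $\delta$.

For $A\in\alpha(H)$ the continuum $\rho(A)$ misses $v$. It is nondegenerate: if $\rho(A)=\{y\}$, then $A=\{y\}$ (when $y\ne x$) or $A\subset\overline O$ (when $y=x$), and both contradict $\operatorname{diam}A\ge\lambda$. So $\kappa(\rho(A))\notin Z$, and $E\mapsto\kappa(\rho(\alpha(E)))$ is a map $H\to H\setminus Z$ that is $\varepsilon$-close to $\mathrm{id}$. $\square$

## 7. Maps that factor through the double

**Definition.** A *standard pair* is a pair $(H,Z)$ with $H\cong Q$, $Z\cong Q$ and $Z$ a Z-set in $H$.

By (Q5) all standard pairs are homeomorphic as pairs: a homeomorphism of the big spaces carries one $Z$ to a Z-set homeomorphic to the other, and we correct. In particular $(H,Z)\cong(Q\times I,Q\times\{0\})$. Let $2H$ be the union of two copies of $H$ glued along $Z$, with fold map $q:2H\to H$, and regard $Z\subset2H$. Then $2H\cong Q\times[-1,1]\cong Q$, and $q$ is injective over $Z$, that is, $q^{-1}(z)$ is one point for $z\in Z$.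

**Definition.** A map $\Phi:H'\to H$ between standard pairs $(H',Z')$, $(H,Z)$ is *admissible* if $\Phi=q\circ u$, where $u:H'\to2H$ is CE, $u(Z')=Z$, and $u|_{Z'}:Z'\to Z$ is CE.

The basic example is the letter Y times $Q$: with $H'=T_2\times Q$, $H=I\times Q$, $Z'$ and $Z$ the sets over the base points, we have $2H=[-1,1]\times Q$; the map $u$ collapses the stem, and $q$ is $s\mapsto|s|$ in the first coordinate.

For a map $g$ of compacta let $\omega_g(\delta)=\sup\{d(g(x),g(y)):d(x,y)\le\delta\}$, so $\omega_g(\delta)\to0$ as $\delta\to0$.

**Lemma 4.** Let $\Phi=qu:H'\to H$ and $\Psi=q'u':E'\to E$ be admissible for standard pairs $(H',Z')$, $(H,Z)$, $(E',W')$, $(E,W)$. Let $h:(H,Z)\to(E,W)$ be a homeomorphism of pairs and $\varepsilon>0$. Then there is a homeomorphism of pairs $h':(H',Z')\to(E',W')$ with $d(\Psi h',h\Phi)<\varepsilon$.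

**Proof.** Since $h(Z)=W$, it induces a homeomorphism $2h:2H\to2E$ with $q'\circ2h=h\circ q$. The obvious candidate is $w'^{-1}\circ2h\circ w$, where $w,w'$ are homeomorphisms close to $u,u'$. It is nearly compatible with $\Phi,\Psi$, but it need not carry $Z'$ onto $W'$, and then it could not be doubled at the next stage. So we insert a small correction $g$; this is what the condition on $u|_{Z'}$ is for.

**Step 1: constants.** Choose, in this order: $\eta>0$ with $\omega_{q'}(\eta)<\varepsilon/3$; then $\zeta>0$ such that any two $\zeta$-close embeddings of a compactum onto Z-sets of $2E\cong Q$ differ by a homeomorphism of $2E$ that is $\eta$-close to $\mathrm{id}$ (Q5); then $\delta>0$ with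
$$\omega_{2h}(\delta)+\omega_{h|_Z}(\delta)+2\delta<\zeta,\qquad\omega_{q'}(\delta)<\varepsilon/3,\qquad\omega_{hq}(\delta)<\varepsilon/3, \tag{5}$$
where $h|_Z$ is a map of $Z\subset2H$ to $W\subset2E$, with the metrics of $2H$ and $2E$.

**Step 2: approximation by homeomorphisms.** We apply (Q7) four times. There are homeomorphisms $w:H'\to2H$, $w':E'\to2E$, $s:Z'\to Z$, $s':W'\to W$ that are $\delta$-close to $u$, $u'$, $u|_{Z'}$, $u'|_{W'}$ respectively. Put $\tau=s'^{-1}\circ h|_Z\circ s:Z'\to W'$, a homeomorphism. This is what $h'$ will be on $Z'$.

**Step 3: the correction.** We want to move the place where the candidate sends $Z'$ to the right place. Consider the embeddings $a=2h\circ w|_{Z'}$ and $a'=w'\circ\tau$ of $Z'$ in $2E$. Their images are $(2h\circ w)(Z')$ and $w'(W')$. These are Z-sets of $2E$, because $2h\circ w:H'\to2E$ and $w':E'\to2E$ are homeomorphisms and $Z',W'$ are Z-sets of $H',E'$. Moreover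
$$a\approx2h\circ u|_{Z'}=h\circ u|_{Z'}\approx h\circ s=s'\tau\approx u'\tau\approx w'\tau=a',$$
with errors at most $\omega_{2h}(\delta)$, $\omega_{h|_Z}(\delta)$, $\delta$, $\delta$; the first equality holds because $u(Z')=Z$. By (5), $a$ and $a'$ are $\zeta$-close, so there is a homeomorphism $g$ of $2E$, $\eta$-close to $\mathrm{id}$, with $ga=a'$.

**Step 4: the homeomorphism $h'$.** Let $h'=w'^{-1}\circ g\circ2h\circ w$. On $Z'$ it equals $w'^{-1}ga=w'^{-1}a'=\tau$, so $h'(Z')=W'$. Finally
$$\Psi h'=q'u'h'\approx q'w'h'=q'\,g\,(2h)\,w\approx q'\,(2h)\,w=h\,q\,w\approx h\,q\,u=h\Phi,$$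
with errors at most $\omega_{q'}(\delta)$, $\omega_{q'}(\eta)$, $\omega_{hq}(\delta)$, each less than $\varepsilon/3$. $\square$

**Lemma 5.** Let $(H_k,Z_k)$, $(E_k,W_k)$, $k\ge1$, be standard pairs and $\Phi_k:H_{k+1}\to H_k$, $\Psi_k:E_{k+1}\to E_k$ admissible. Then $\varprojlim(H_k,\Phi_k)\cong\varprojlim(E_k,\Psi_k)$.

**Proof.** Write $\Phi_{j,k}:H_k\to H_j$ and $\Psi_{j,k}:E_k\to E_j$ for the compositions (identities if $j=k$).

**Step 1: a ladder that commutes better and better.** Let $h_1:(H_1,Z_1)\to(E_1,W_1)$ be a homeomorphism of pairs. Given $h_1,\dots,h_k$, choose $\varepsilon_k>0$ such that each of the finitely many maps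
$$\Psi_{j,k},\quad\Phi_{j,k}h_k^{-1},\quad\Phi_{j,i}h_i^{-1}\Psi_{i,k},\quad\Psi_{j,i}h_i\Phi_{i,k}h_k^{-1}\qquad(j\le i\le k) \tag{6}$$
on $E_k$ sends $\varepsilon_k$-close points to $2^{-k}$-close points. By Lemma 4 choose a homeomorphism of pairs $h_{k+1}:(H_{k+1},Z_{k+1})\to(E_{k+1},W_{k+1})$ with $d(\Psi_kh_{k+1},h_k\Phi_k)<\varepsilon_k$.

**Step 2: the map $\alpha:\varprojlim H_k\to\varprojlim E_k$.** For $x\in\varprojlim H_k$ and $k\ge j$ put $\alpha_j^k(x)=\Psi_{j,k}h_k(x_k)$. The points $\alpha_j^{k+1}(x)$ and $\alpha_j^k(x)$ are the $\Psi_{j,k}$-images of the $\varepsilon_k$-close points $\Psi_kh_{k+1}(x_{k+1})$ and $h_k\Phi_k(x_{k+1})$, so they are $2^{-k}$-close. Hence $\alpha_j^k$ converges uniformly as $k\to\infty$ to a map $\alpha_j$. From $\Psi_j\alpha_{j+1}^k=\alpha_j^k$ we get $\Psi_j\alpha_{j+1}=\alpha_j$, so $\alpha=(\alpha_j)$ is a map into $\varprojlim E_k$.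

**Step 3: the map $\beta$ back.** For $y\in\varprojlim E_k$ put $\beta_j^k(y)=\Phi_{j,k}h_k^{-1}(y_k)$. With $z=h_{k+1}^{-1}(y_{k+1})$ we have $y_k=\Psi_kh_{k+1}(z)$ and $\beta_j^{k+1}(y)=\Phi_{j,k}\Phi_k(z)=\Phi_{j,k}h_k^{-1}(h_k\Phi_k(z))$. So $\beta_j^{k+1}(y)$ and $\beta_j^k(y)$ are images of the $\varepsilon_k$-close points $h_k\Phi_k(z)$ and $y_k$ under $\Phi_{j,k}h_k^{-1}$, hence $2^{-k}$-close. As before, $\beta_j=\lim_k\beta_j^k$ exists uniformly, $\Phi_j\beta_{j+1}=\beta_j$, and $\beta=(\beta_j):\varprojlim E_k\to\varprojlim H_k$ is continuous.

**Step 4: $\beta\alpha=\mathrm{id}$.** By summing, $\beta_j(\alpha(x))$ is $2^{1-k}$-close to $\beta_j^k(\alpha(x))=\Phi_{j,k}h_k^{-1}(\alpha_k(x))$. For $i\ge k$ the points $\Phi_{j,k}h_k^{-1}\alpha_k^{i+1}(x)$ and $\Phi_{j,k}h_k^{-1}\alpha_k^i(x)$ are the images of the $\varepsilon_i$-close points $\Psi_ih_{i+1}(x_{i+1})$ and $h_i\Phi_i(x_{i+1})$ under $\Phi_{j,k}h_k^{-1}\Psi_{k,i}$. This map is in the list (6) of stage $i$, so they are $2^{-i}$-close. Hence $\Phi_{j,k}h_k^{-1}\alpha_k(x)$ is $2^{1-k}$-close to $\Phi_{j,k}h_k^{-1}\alpha_k^k(x)=\Phi_{j,k}(x_k)=x_j$. Altogether $\beta_j(\alpha(x))$ is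 $2^{2-k}$-close to $x_j$; let $k\to\infty$.

**Step 5: $\alpha\beta=\mathrm{id}$.** Likewise $\alpha_j(\beta(y))$ is $2^{1-k}$-close to $\Psi_{j,k}h_k(\beta_k(y))$. For $i\ge k$ the points $\Psi_{j,k}h_k\beta_k^{i+1}(y)$ and $\Psi_{j,k}h_k\beta_k^i(y)$ are the images of $\varepsilon_i$-close points of $E_i$ (those of Step 3, with $i$ for $k$) under $\Psi_{j,k}h_k\Phi_{k,i}h_i^{-1}$, which is in the list (6) of stage $i$; so they are $2^{-i}$-close. Hence $\Psi_{j,k}h_k\beta_k(y)$ is $2^{1-k}$-close to $\Psi_{j,k}h_k\beta_k^k(y)=\Psi_{j,k}(y_k)=y_j$. Let $k\to\infty$. $\square$

## 8. Both systems consist of admissible maps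

**The trees.** Let $E_k=T_k\times Q$, $W_k=\{v\}\times Q$, $\Psi_k=f_k^T\times\mathrm{id}_Q$. We check admissibility. $E_k\cong Q$ by (Q6), $W_k\cong Q$, and $W_k$ is a Z-set because the end point $v$ of the tree $T_k$ can be pushed off. Here $2E_k=(T_k\cup_vT_k)\times Q$. Let $\chi:T_{k+1}\to T_{k+1}/I=T_k\cup_vT_k$ collapse the stem $I$, and put $u'=\chi\times\mathrm{id}_Q$. Then $\Psi_k=q'u'$. Point inverses of $u'$ are points or sets $I\times\{t\}$, so $u'$ is CE, and $u'|_{W_{k+1}}$ is a homeomorphism onto $W_k$. So $\Psi_k$ is admissible, and $\varprojlim(E_k,\Psi_k)=T\times Q$.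

**The hyperspaces.** Now let $V$ have no free arcs, and let $H_k=\operatorname{HS}(D_k)$, let $Z_k$ be the image of $\mathcal C(v,D_k)$, and let $\Phi_k=\operatorname{HS}(f_k)$. By Section 4, Step 1, $D_k$ is a dendrite without free arcs and $v$ is an end point of it, so $(H_k,Z_k)$ is a standard pair by Lemmas 1–3. We show that $\Phi_k$ is admissible. Write $D=D_k$, $D'=D_{k+1}$, $f=f_k$, and similarly $H,Z,H',Z',\Phi$.

**Step 1: definition of $u:H'\to2H$.** We record which sheet a continuum lies in. If $\Phi(A)\in Z$, let $u(A)=\Phi(A)\in Z\subset2H$; in particular $u(F)=F$. If $\Phi(A)\notin Z$, then $A$ is a nondegenerate continuum with $v\notin f(A)$, so by (2) and connectedness $A\subset(D\setminus\{v\})\times\{i\}$ for a unique $i$; let $u(A)=(f(A),i)$, the point $f(A)$ of the $i$-th copy of $H$. Then $qu=\Phi$.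

**Step 2: $u$ is continuous.** We treat the two cases separately. The set $\{A:\Phi(A)\notin Z\}$ is the disjoint union over $i=1,2$ of the sets $\{A\text{ nondegenerate}:A\subset(D\setminus\{v\})\times\{i\}\}$ (for such $A$ the set $f(A)$ is nondegenerate, since $f$ is injective on a sheet). These are open in $H'$, and on each of them $u$ is $\Phi$ followed by the inclusion of the $i$-th copy, so it is continuous there. If $\Phi(A)\in Z$ and $A_n\to A$ in $H'$, every cluster point $y$ of $u(A_n)$ satisfies $q(y)=\lim\Phi(A_n)=\Phi(A)\in Z$. Since $q$ is injective over $Z$, $y=u(A)$. As $2H$ is compact, $u(A_n)\to u(A)$.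

**Step 3: $u$ is onto.** We exhibit preimages. If $B$ is nondegenerate, then $(B,i)=u(B\times\{i\})$ when $v\notin B$, and $B=u(V\cup B\times\{1,2\})$ when $v\in B$; the latter set is a continuum since $(v,i)=b\in V$. And $F=u(F)$.

**Step 4: the fibers of $u$ are contractible.** There are three kinds of points.

Over $(B,i)$ with $B$ nondegenerate and $v\notin B$, the fiber is the single point $B\times\{i\}$.

Over a nondegenerate $B\in\mathcal C(v,D)$ the fiber is $\{A:f(A)=B\}$. Such an $A$ meets $V=f^{-1}(v)$ and also $(D\setminus\{v\})\times\{1,2\}$. It contains the arc between two such points, and this arc passes through $b$; so $b\in A$. Intersections of subcontinua of the dendrite $D'$ are connected, so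
$$A=A_0\cup A_1\times\{1\}\cup A_2\times\{2\},\qquad A_0=A\cap V,\quad A_i\times\{i\}=A\cap(D\times\{i\}),$$
with $A_0\in\mathcal C(b,V)$ and $A_1,A_2\in\mathcal C(v,B)$, and $A_1\cup A_2=f(A)=B$. Conversely, each such triple gives a union $A$ of continua with the common point $b$, so a continuum, and $f(A)=B$. The map from triples to continua is a continuous injection of a compactum, so the fiber is homeomorphic to
$$\mathcal C(b,V)\times\{(A_1,A_2)\in\mathcal C(v,B)^2:A_1\cup A_2=B\}. \tag{7}$$
Let $\sigma$ and $\tau$ be order arcs from $\{b\}$ to $V$ and from $\{v\}$ to $B$. Then $(A_0\cup\sigma(t),A_1\cup\tau(t),A_2\cup\tau(t))$ is again a triple of this kind: each entry is a union of two continua with a common point, and the last two have union $B$. At $t=0$ it is the given triple and at $t=1$ it is $(V,B,B)$. So the fiber is contractible.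

Over $F$ the fiber consists of $F$ and of the nondegenerate $A$ with $f(A)$ a point. Fibers of $f$ over points other than $v$ are two-point sets and contain no nondegenerate continuum, so $f(A)=\{v\}$, that is, $A\subset V$. Thus the fiber is the image of the continuous injection $\operatorname{HS}(V)\to H'$ and is homeomorphic to $\operatorname{HS}(V)\cong Q$ (Lemma 1), which is contractible.

So $u$ is CE.

**Step 5: $u|_{Z'}$ is a CE map onto $Z$.** We repeat Steps 3 and 4 with the extra condition $v\in A$. If $v\in A$, then $v=f(v)\in f(A)$, so $u(Z')\subset Z$. It is onto, since $V\cup B\times\{1,2\}\mapsto B$ and $F\mapsto F$, and $v\in V$. Over a nondegenerate $B$ the fiber is as in (7), but with $A_0$ containing $v$ and $b$, i.e. $A_0\supset[v,b]$. It is contracted as above, with $\sigma$ now an order arc from $[v,b]$ to $V$. Over $F$ the fiber is the image of $\mathcal C(v,V)$, on which the map to $H'$ is injective; it is contracted by $A\mapsto A\cup\sigma(t)$ with $\sigma$ an order arc from $\{v\}$ to $V$.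

Hence $\Phi_k$ is admissible. $\square$

## 9. $\operatorname{HS}(X)\cong T\times Q$

**Step 1: $\operatorname{HS}$ commutes with the limit.** The maps $\operatorname{HS}(\pi_k)$ induce a map $\operatorname{HS}(X)\to\varprojlim(\operatorname{HS}(D_k),\operatorname{HS}(f_k))$. By compactness it is a homeomorphism once it is bijective.

It is injective. Let $A$ be nondegenerate. Two distinct points of $A$ differ in some coordinate and hence in all later ones, so $\pi_k(A)$ is nondegenerate for all large $k$, and the image of $A$ is not that of $F$. If $A\ne A'$ are nondegenerate, then $\pi_k(A)\ne\pi_k(A')$ for all large $k$: if they agreed for infinitely many $k$, they would agree for all $k$ (apply bonding maps), and $A=\varprojlim\pi_k(A)=A'$. So the images differ.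

It is surjective. $F$ maps to $(F,F,\dots)$. Let $(z_k)$ be a thread, not all $F$. Since $\operatorname{HS}(f_k)(F)=F$, there is $k_0$ such that for $k\ge k_0$ the point $z_k=A_k$ is a nondegenerate continuum, and $f_k(A_{k+1})=A_k$. Then $A=\varprojlim_{k\ge k_0}A_k$ is a continuum in $X$, $\pi_k(A)=A_k$ for $k\ge k_0$, so $A$ is nondegenerate, and $\operatorname{HS}(\pi_k)(A)=z_k$ for all $k$ (for $k<k_0$ apply the bonding maps).

**Step 2: comparison.** By Step 1, Lemma 5 and Section 8,
$$\operatorname{HS}(X)\cong\varprojlim(\operatorname{HS}(D_k),\operatorname{HS}(f_k))\cong\varprojlim(T_k\times Q,f_k^T\times\mathrm{id})=T\times Q. \tag{8}$$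

**Proof of Theorem 1.** By Section 4, $X$ is a dendroid and not an arc. By (8) and Section 5, $\operatorname{HS}(X)$ has exactly two orbits. $\square$

One can read off the orbits in $\operatorname{HS}(X)$: they are $\{F\}\cup\{A:p\in A\}$ and $\{A\text{ nondegenerate}:p\notin A\}$. Indeed, a point of $\operatorname{HS}(X)$ is in the first set exactly when all coordinates of its thread lie in $Z_k$: if $v\in\pi_k(A)$ for all large $k$, then for all $k$, and $p\in\varprojlim\pi_k(A)=A$. In Lemma 5 the $h_k$ carry $Z_k$ onto $W_k$, and the bonding maps carry $Z_{k+1}$ into $Z_k$ and $W_{k+1}$ into $W_k$. So $\alpha_j^k$ and its limit $\alpha_j$ send such a thread into the closed set $W_j$, for all $j$, and $\beta$ does the same in the other direction. The threads in $\prod W_k$ form $\{o\}\times Q$. This agrees with Section 4, where we found continua $S_k\to X$ that miss $p$.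

## 10. $2^{\aleph_0}$ smooth dendroids with the same suspension

**Definition.** A dendroid $X$ is *smooth* at $p\in X$ if $x\mapsto[p,x]\in\mathcal C(X)$ is continuous, and *smooth* if it is smooth at some point.

The harmonic fan is smooth at its vertex.

**Proof of Theorem 2.** Sections 4–9 work for every nondegenerate dendrite $V$ without free arcs, every end point $v$ and every $b\ne v$, and the result is always $\operatorname{HS}(X)\cong T\times Q$. So we only need smoothness and many different $X$.

**Step 1: $X$ is smooth at $p$.** We check continuity coordinatewise. As in Section 9, Step 1, $\mathcal C(X)=\varprojlim\mathcal C(D_k)$ by $A\mapsto(\pi_k(A))$. By (3) the map $x\mapsto[p,x]$ has coordinates $x\mapsto[v,x_k]$, which are continuous since $D_k$ is a dendrite (Lemma 2, Step 1: $y\mapsto[v,y]$ is 1-Lipschitz in a convex metric).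

**Step 2: the family.** For $\{3\}\subset M\subset\{3,4,5,\dots\}$ let $V_M$ be a dendrite whose ramification points have orders in $M$, with the points of each order $m\in M$ dense in every arc (Charatonik–Dilks, Topology Appl. 55 (1994)). It has no free arcs. Let $v\ne b$ be end points of $V_M$, and let $X_M$ be the resulting dendroid. Here and below, the *order* of a point $x$ is the supremum of the numbers of arcs that emanate from $x$ and pairwise meet only in $x$. For instance, the vertex of a simple triod has order 3. In $D_{k+1}$ the point $b$ has order $1+1+1=3\in M$, since $b$ is an end point of $V_M$ and $v$ is an end point of each copy of $D_k$; other points keep their orders from $V_M$ or $D_k$. By induction the set of orders of ramification points of $D_k$ is exactly $M$.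

**Step 3: orders away from $p$.** We read them off the product structure. By (4), $\{x\in X_M:x_k\ne v\}$ is open and homeomorphic to $(D_k\setminus\{v\})\times C_k$. Small arcs at $x=(y,c)$ are connected, so they lie in the slice $(D_k\setminus\{v\})\times\{c\}$. Orders are decided by small arcs, so the order of $x$ in $X_M$ is the order of $y$ in $D_k$.

**Step 4: the order of $p$ is infinite.** We find infinitely many arcs at $p$. Fix $y\in D_1\setminus\{v\}$, and for $c\in C_1$ let $x^c$ be the point with $x_1^c=y$, $x^c_{j+1}=(x_j^c,c_j)$. Let $z\ne p$ be a point of $[p,x^c]$ and let $z_k\ne v$. For $j\ge k$ we have $z_{j+1}\in[v,x^c_{j+1}]\subset V\cup(D_j\times\{c_j\})$ by (3), and $f_j(z_{j+1})=z_j\ne v$; so $z_{j+1}=(z_j,c_j)$. Thus $z$ determines $c_j$ for all $j\ge k$. Therefore, if $c,c'$ do not agree from some index on, then $[p,x^c]\cap[p,x^{c'}]=\{p\}$. The sequences $c^n$, $n\ge0$, with $c^n_j=2$ if $2^n$ divides $j$ and $c_j^n=1$ otherwise, pairwise do not agree from any index on: for $n<m$ they differ at all odd multiples of $2^n$. So there are infinitely many arcs at $p$ that pairwise meet only in $p$.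

**Step 5: counting.** By Steps 2–4, the set of finite orders $\ge3$ that occur in $X_M$ is exactly $M$; every $m\in M$ occurs, because it is the order of some point of $D_1\setminus\{v\}$. So $X_M\not\cong X_{M'}$ for $M\ne M'$, and there are $2^{\aleph_0}$ such sets $M$. Each $X_M$ is a smooth dendroid, not an arc, with $\operatorname{HS}(X_M)\cong T\times Q$, which is $\frac12$-homogeneous by Section 5. $\square$
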